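# Unit root $L$-functions of overconvergent nuclear $\sigma$-modules are $p$-adic meromorphic

## 1. Meromorphy of $L(\phi_{\mathrm{unit}}^k,T)$: the statement and its terms

**Theorem 1.** Let $(M,\phi)$ be an overconvergent nuclear $\sigma$-module ordinary at the slope zero side, let $(U,\phi_{\mathrm{unit}})$ be its unit root part, and let $C$ be the matrix of $\phi_{\mathrm{unit}}$ in a basis of $U$. Then for every integer $k$ (positive, zero or negative) the power series
$$L(\phi_{\mathrm{unit}}^k,T)=\prod_x\det\Big(I-T^{\deg x}\big((CC^{\sigma}\cdots C^{\sigma^{\deg x-1}})(\hat x)\big)^k\Big)^{-1},$$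
the product running over the closed points $x$ of $\mathbb A^n/\mathbb F_q$ with Teichmüller lifts $\hat x$, is $p$-adic meromorphic: it is a quotient of two power series that converge on all of $\mathbb C_p$.

In plain words: a family of $p$-adic Frobenius matrices over affine space has a part $U$ on which Frobenius is invertible. At every point we keep only the eigenvalues on this part, which are units, raise them to the power $k$, and form the Euler product. Its coefficients are integral, so it converges on the open unit disc. The theorem says that it continues meromorphically to all of $\mathbb C_p$. The result is in the direction of Wan's theorems on Dwork's conjecture, but nothing from those papers is used. A stronger statement, Theorem 2, is stated and proved in Section 12. We now define every word.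

**Rings.** $\mathbb F_q$ is the field with $q$ elements, of characteristic $p$. $R$ is the ring of integers of a finite extension of $\mathbb Q_p$, with uniformizer $\pi$ and residue field $\mathbb F_q$. The valuation $\mathrm{ord}$ is normalized by $\mathrm{ord}\,\pi=1$ and extended to algebraic extensions. $A_0=R\langle x_1,\dots,x_n\rangle$ is the $\pi$-adic completion of $R[x_1,\dots,x_n]$: the series $\sum_u a_ux^u$ with $a_u\in R$ and $a_u\to0$ as $|u|=u_1+\dots+u_n\to\infty$. It corresponds to $\mathbb A^n/\mathbb F_q$.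

**Definition (overconvergent elements).** For $f=\sum_ua_ux^u$ and real $c>0$ put $v_c(f)=\inf_u(\mathrm{ord}\,a_u-c|u|)$. Let $A(c)=\{f\in A_0:v_c(f)>-\infty\}$, so that $\mathrm{ord}\,a_u\ge c|u|-C_f$ for some constant $C_f$. One has $v_c(fg)\ge v_c(f)+v_c(g)$, so $A(c)$ is a ring. Put $A^\dagger=\bigcup_{c>0}A(c)$.

For example, polynomials over $R$ lie in every $A(c)$, and $\sum_k\pi^kx^k\in A(1)$. The series $\sum_k\pi^kx^{q^k}$ lies in $A_0$ but not in $A^\dagger$, because $k\ge cq^k-\mathrm{const}$ fails for large $k$.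

**Definition (Frobenius lifting).** $\sigma:A_0\to A_0$ is an $R$-algebra endomorphism which reduces to the $q$-th power map modulo $\pi$ and satisfies $\sigma(A^\dagger)\subseteq A^\dagger$.

The simplest one is $\sigma_0$, given by $x_i\mapsto x_i^q$. If $\sigma(x_i)=x_i^q+\pi g_i$ with polynomials $g_i$ over $R$, and all $\sigma(x_i)$ have degree $\le D$, then $\sigma(A(c))\subseteq A(c/D)$: the coefficient of $x^w$ in $f^\sigma=\sum_u a_u\sigma(x)^u$ only involves $u$ with $D|u|\ge|w|$. In general we write $\sigma(x_i)=x_i^q+\pi g_i$; since $\sigma(x_i)\in A^\dagger$, also $g_i\in A^\dagger$. As $\sigma(\pi A_0)\subseteq\pi A_0$, $\sigma$ is $\pi$-adically continuous.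

**Definition (Teichmüller lift).** An integral point is a tuple $a$ with coordinates in the ring of integers of a finite extension of $\mathrm{Frac}(R)$. Put $\sigma(a)=(\sigma(x_1)(a),\dots,\sigma(x_n)(a))$, so $f^\sigma(a)=f(\sigma(a))$ for $f\in A_0$, by continuity. Let $R_d$ be the unramified extension of $R$ of degree $d$. For $x\in\mathbb A^n(\mathbb F_{q^d})$, $\hat x$ is the unique lift of $x$ in $R_d^n$ with $\sigma^d(\hat x)=\hat x$.

Existence and uniqueness: if $a\equiv b\bmod\pi^r$ with $r\ge1$, then $\sigma(a)\equiv\sigma(b)\bmod\pi^{r+1}$. Indeed, for $a_i=b_i+\pi^rt_i$ the terms $\binom qj b_i^{q-j}\pi^{rj}t_i^j$ are divisible by $\pi^{r+1}$ (for $j=1$ because $p\mid q$, for $j\ge2$ because $rj\ge r+1$), and $\pi g_i(a)\equiv\pi g_i(b)\bmod\pi^{r+1}$. Since $\sigma$ acts on reductions by $x\mapsto x^q$, $\sigma^d$ is a contraction of the set of lifts of $x$ in $R_d^n$, so it has exactly one fixed point there. A point fixed by $\sigma^d$ is fixed by $\sigma^{dl}$, so by uniqueness $\hat x$ does not depend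 on the choice of $d$. Also $\sigma(\hat x)$ is the Teichmüller lift of $x^q$. For $\sigma_0$ the coordinates of $\hat x$ are $0$ or roots of unity of order dividing $q^d-1$. For $n=1$, $\sigma(x)=x^q+\pi x$ and $d=1$, the lifts are $0$ and the roots of $a^{q-1}=1-\pi$.

**Definition (nuclear and overconvergent $\sigma$-modules).** A module $M$ over $A_0$ has a formal basis $\vec e=(e_1,e_2,\dots)$ (finite or countable) if each element is uniquely a sum $\sum a_ie_i$ with $a_i\in A_0$, $a_i\to0$ $\pi$-adically. A $\sigma$-module $(M,\phi)$ is such an $M$ with a $\sigma$-linear map $\phi:M\to M$. Write $\phi(\vec e)=\vec eB$, i.e. $\phi(e_j)=\sum_ib_{ij}e_i$. It is nuclear if for every $N$ all but finitely many columns of $B$ are $\equiv0\bmod\pi^N$. It is overconvergent (nuclear) if for some formal basis and some $c>0$ all $b_{ij}\in A(c)$, $w_j:=\inf_iv_c(b_{ij})>-\infty$ for each $j$, and $w_j\to+\infty$ as $j\to\infty$. A unit root $\sigma$-module is a finite free one whose matrix is invertible over $A_0$.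

For example, $B=\mathrm{diag}(1,\pi,\pi^2,\dots)$ is overconvergent nuclear with $w_j=j-1$. In general $\phi(\pi^NM)\subseteq\pi^NM$, so $\phi$ respects infinite sums.

**Definition (ordinary at the slope zero side).** For an integer $h_0\ge0$ this means that there is a formal basis $\vec e$, not necessarily the one that witnesses overconvergence, with $\phi(e_j)\in\pi M$ for all $j>h_0$ and with the upper-left $h_0\times h_0$ block of the matrix of $\phi$ invertible over $A_0$. Let $M_{(1)}$ be the closed span $\{\sum_{j>h_0}a_je_j\}$. It is known (Hodge–Newton decomposition) that there is a finite free submodule $M_0$ of rank $h_0$ with $M=M_0\oplus M_{(1)}$, $\phi(M_0)\subseteq M_0$ and $(M_0,\phi)$ unit root. This $M_0$ is the unit root part $(U,\phi_{\mathrm{unit}})$.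

In the diagonal example $h_0=1$ and $U=A_0e_1$.

**The $L$-function as an exponential.** For a square matrix $B$ of functions put $B^{(d)}(\hat x)=B(\hat x)B(\sigma\hat x)\cdots B(\sigma^{d-1}\hat x)$. For $C$ this is $(CC^\sigma\cdots C^{\sigma^{d-1}})(\hat x)$. If $d=l\deg x$, then $\sigma^{\deg x}\hat x=\hat x$ gives $C^{(d)}(\hat x)=(C^{(\deg x)}(\hat x))^l$. The $\deg x$ geometric points over $x$ have Teichmüller lifts $\sigma^i\hat x$, and
$$C^{(d)}(\sigma\hat x)=C(\hat x)^{-1}C^{(d)}(\hat x)\,C(\sigma^d\hat x)=C(\hat x)^{-1}C^{(d)}(\hat x)\,C(\hat x),$$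
so they give conjugate matrices. Expanding $-\log\det(I-T^{\deg x}Z)=\sum_l\mathrm{Tr}(Z^l)T^{l\deg x}/l$ and collecting by $d=l\deg x$, we get
$$L(\phi_{\mathrm{unit}}^k,T)=\exp\sum_{d\ge1}\frac{T^d}{d}\sum_{x\in\mathbb A^n(\mathbb F_{q^d})}\mathrm{Tr}\big(C^{(d)}(\hat x)^k\big).\tag{1}$$

## 2. Small cases, and a unit root matrix that is not overconvergent

Write $h=h_0$. If $h=0$, then $L=1$. If $k=0$, then (1) gives $L=\exp\big(h\sum_dq^{nd}T^d/d\big)=(1-q^nT)^{-h}$. If $M=A_0e_1$ with $\phi(e_1)=ae_1$, $a\in R^\times$, then $C^{(d)}(\hat x)=a^d$ and $L(\phi^k_{\mathrm{unit}},T)=1/(1-q^na^kT)$. From now on $h\ge1$.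

Here is the smallest example in which something happens. Let $n=1$, $\sigma=\sigma_0$, $M=A_0e_1\oplus A_0e_2$ with
$$\phi(e_1)=e_1+xe_2,\qquad\phi(e_2)=\pi e_1.$$
The matrix is polynomial, so $(M,\phi)$ is overconvergent, and it is ordinary with $h=1$. We look for $U$ as $A_0u$ with $u=e_1+Ye_2$. Then $\phi(u)=(1+\pi Y^\sigma)e_1+xe_2$ must equal $Cu$, so $C=1+\pi Y^\sigma$ and $Y=x/C$, i.e.
$$C=1+\frac{\pi x^q}{C^\sigma}.\tag{2}$$
The map $C\mapsto1+\pi x^q/C^\sigma$ is a contraction of $1+\pi A_0$, so (2) has a unique solution there. Put $z_i=\pi x^{q^i}$. As $\sigma(z_i)=z_{i+1}$, the solution is the continued fraction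
$$C=1+\cfrac{z_1}{1+\cfrac{z_2}{1+\cdots}},$$
a power series in $z_1,z_2,\dots$ with integer coefficients, in which a monomial of degree $m$ only involves $z_1,\dots,z_m$.

This $C$ is not in $A^\dagger$. Let $N_k=q+q^2+\dots+q^k$. A monomial $\prod z_i^{a_i}$ contributes to $x^{N_k}$ only if $\sum a_iq^i=N_k$, and its contribution has ord at least $\sum a_i$. If some $a_i\ge q$, replacing $q$ copies of $q^i$ by one $q^{i+1}$ lowers $\sum a_i$; hence $\sum a_i\ge k$, with equality only for the base-$q$ expansion $a_1=\dots=a_k=1$. The coefficient of $z_1\cdots z_k$ in $C$ is that of $z_2\cdots z_k$ in $1/C_2$, where $C_2=1+z_2/(1+z_3/\cdots)$. In $1/C_2=\sum_m(-1)^m(C_2-1)^m$ only $m\le1$ can contribute, since $(C_2-1)^m$ is divisible by $z_2^m$. By induction the coefficient is $(-1)^{k-1}$. So the coefficient of $x^{N_k}$ in $C$ has ord exactly $k$, while $N_k\ge q^k$.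

This shows where the most direct plan stops. We shall prove (Theorem 3) that overconvergent matrices have meromorphic $L$-functions. One would like to apply this to $C$, but in the basis $u$ the matrix $C$ is not overconvergent. What is overconvergent is the matrix of $\phi$ on the big module $M$, and its traces mix the unit eigenvalues with all the others. The proof therefore has two halves: meromorphy for overconvergent nuclear matrices with arbitrary $\sigma$ (Sections 3–6), and a formula which writes $\mathrm{Tr}(C^{(d)}(\hat x)^k)$, simultaneously for all $d$ and $x$, as a convergent integral combination of traces of overconvergent nuclear matrices (Sections 7–10). Section 11 multiplies everything together.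

## 3. Good matrices, their traces and determinants

Let $K=\mathrm{Frac}(R)(\varpi)$ with $\varpi^2=\pi$. $\mathbf k$ is a finite extension of $K$, enlarged when needed, with ring of integers $O_{\mathbf k}$; enlarging $\mathbf k$ does not change any trace. $\mathbb N=\{0,1,\dots\}$ and $t^+=\max(t,0)$. A family in $\mathbf k$ is *summable* if for every $X$ only finitely many members have $\mathrm{ord}\le X$. Such a family can be summed in any order and grouping.

For $c>0$ let $\mathcal A_c=\{f\in\mathbf k[[x_1,\dots,x_n]]:v_c(f)>-\infty\}$, with $v_c$ as before. Again $v_c(fg)\ge v_c(f)+v_c(g)$. If $c'\le c$, then $v_{c'}\ge v_c$ and $\mathcal A_c\subseteq\mathcal A_{c'}$. At an integral point $a$, $f\mapsto f(a)$ is a ring homomorphism with $\mathrm{ord}f(a)\ge v_c(f)$. If $v_c(z)>0$, then $\sum_km_kz^k$ with integers $m_k$ converges coefficientwise and has $v_c\ge0$.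

**Definition (good matrix).** A matrix $B=(b_{ij})_{i,j\in I}$ over $\mathcal A_c$, $I$ countable and totally ordered, is *good over $\mathcal A_c$* if there are real column weights $w_j$ with $v_c(b_{ij})\ge w_j$ for all $i$ and with $\{j:w_j\le X\}$ finite for every $X$. Put $W(B)=\inf_jw_j>-\infty$ (for the chosen weights). A *good constant matrix* is the same over $\mathbf k$ with $\mathrm{ord}$ in place of $v_c$.

(For zero columns, where $\inf_iv_c(b_{ij})=+\infty$, choose any real weights tending to $\infty$. A matrix with empty index set has trace $0$ and may be omitted from every sum below.) The matrix of an overconvergent nuclear $\sigma$-module in a witnessing basis is good. The $1\times1$ matrix $(x_1)$ is good over $\mathcal A_c$ with weight $-c$. If $B$ is good and $a$ is an integral point, then $B(a)$ is good constant with the same weights.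

**Lemma 1.** Let $X,Y,X_1,\dots,X_d$ be good constant matrices.

(a) On a common index set $XY$ is defined and good with weights $W(X)+w_j(Y)$. The family of terms of $\mathrm{Tr}(X_1\cdots X_d)=\sum(X_1)_{i_1i_2}\cdots(X_d)_{i_di_1}$ is summable. In particular traces are cyclic.

(b) (Truncation) If subsets $I_f$, finite or not, increase to $I$ and $X^{(f)}$ is the submatrix on $I_f\times I_f$, then $\mathrm{Tr}(X_1^{(f)}\cdots X_d^{(f)})\to\mathrm{Tr}(X_1\cdots X_d)$.

(c) $\wedge^mX$ (the $m\times m$ minors) is good with weights $\sum_{j\in J}w_j$, $|J|=m$ (and $\wedge^0X=(1)$ with weight $0$); $X\otimes Y$ is good with weights $w_j+w'_{j'}$, so $W(X\otimes Y)=W(X)+W(Y)$. One has $\wedge^m(XY)=\wedge^mX\wedge^mY$, $(X\otimes Y)(X'\otimes Y')=XX'\otimes YY'$ and $\mathrm{Tr}(X\otimes Y)=\mathrm{Tr}X\,\mathrm{Tr}Y$. Over $\mathcal A_c$ both constructions preserve goodness, with the same weights.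

(d) $\det(I-tX):=\sum_m(-1)^m\mathrm{Tr}(\wedge^mX)t^m=\exp\big(-\sum_{l\ge1}\mathrm{Tr}(X^l)t^l/l\big)$ is entire, and its $t^m$-coefficient has ord $\ge mW(X)$.

*Proof.* (a) The terms $x_{ik}y_{kj}$ have ord $\ge w_k(X)+w_j(Y)$, and $w_k(X)\to\infty$. A term of the trace has ord $\ge\sum_kw_{i_{k+1}}(X_k)$, with $i_{d+1}=i_1$. All weights are bounded below, so if this sum is bounded, each $w_{i_{k+1}}(X_k)$ is bounded, and finitely many tuples remain. (b) The left side is the sum of those terms of the summable family in (a) that have all indices in $I_f$. (c) Each term of a minor with columns $J$ is a product of one entry from each column of $J$. If $\sum_{j\in J}w_j\le X$, then $\max_{j\in J}w_j\le X-(m-1)W(X)$, so finitely many $J$ remain; similarly for tensor products. For Cauchy–Binet restrict the inner index to a finite set and pass to the limit. The other identities are immediate. (d) The equality of the two expressions holds for finite matrices; truncate to finite sets and pass to the limit in each coefficient,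 by (b) for $\wedge^mX$ and for $X^l$. The $t^m$-coefficient has ord at least the sum of the $m$ smallest weights. This is $\ge mW(X)$, and divided by $m$ it tends to $\infty$. $\square$

For $B$ good over $\mathcal A_c$ put
$$L(B,\sigma,T)=\exp\sum_{d\ge1}\frac{T^d}d\sum_{x\in\mathbb A^n(\mathbb F_{q^d})}\mathrm{Tr}\,B^{(d)}(\hat x).\tag{3}$$
By Lemma 1, $(B\otimes B')^{(d)}=B^{(d)}\otimes B'^{(d)}$, $(\wedge^mB)^{(d)}=\wedge^m(B^{(d)})$, and
$$\mathrm{ord}\,\mathrm{Tr}\,B^{(d)}(\hat x)\ge d\,W(B).\tag{4}$$

## 4. The trace of a weighted substitution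

This section computes the trace of an operator $F\mapsto\beta\cdot F\circ H$ for a contracting substitution $H$. It will be used twice: to change the Frobenius lifting, and to produce traces equal to powers of a unit eigenvalue. In one variable with $H=Jy$ and $\beta$ constant, the operator sends $y^s$ to $\beta J^sy^s$, and the trace is $\beta/(1-J)$. The denominator disappears if one subtracts the trace on $1$-forms, which is $\beta J/(1-J)$.

**Lemma 2.** Let $y=(y_1,\dots,y_l)$, let $H=(H_1,\dots,H_l)$ with $H_i\in O_{\mathbf k}\langle y\rangle$ having all coefficients of ord $\ge\kappa>0$, and let $\beta\in\mathrm{Mat}_m(\mathbf k\langle y\rangle)$. On $\mathbf k\langle y\rangle^m\otimes\bigwedge^r(\bigoplus_i\mathbf k\,dy_i)$ let $\Phi_r(F\,dy_I)=\beta\cdot F(H(y))\,dH_I$, where $dH_I=dH_{i_1}\wedge\dots\wedge dH_{i_r}$. Then the matrix of $\Phi_r$ in the basis $y^ve_jdy_I$ is good, $H$ has a unique fixed point $y^*\in O_{\mathbf k}^l$, and with $J=(\partial H_i/\partial y_k)(y^*)$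
$$\mathrm{Tr}\,\Phi_r=\mathrm{Tr}\,\beta(y^*)\cdot\frac{\mathrm{Tr}\wedge^rJ}{\det(1-J)},\qquad\sum_{r=0}^l(-1)^r\,\mathrm{Tr}\,\Phi_r=\mathrm{Tr}\,\beta(y^*).\tag{5}$$

*Proof.* **Step 1: goodness and the fixed point.** The column of $y^ve_jdy_I$ consists of the coefficients of $\beta e_jH^vdH_I$, of ord $\ge\kappa(|v|+r)-\mathrm{const}$. So the matrix is good; moreover each single column tends to $0$. As $H(a)-H(b)$ is divisible by $a-b$ up to a factor of ord $\ge\kappa$, $H$ is a contraction of the complete space $O_{\mathbf k}^l$, and $y^*$ exists and is unique.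

**Step 2: moving the fixed point to $0$ does not change the trace.** Let $\mathcal T$ be the automorphism $F(y)dy_I\mapsto F(y+y^*)dy_I$. The matrices of $\mathcal T^{\pm1}$ have integral entries and finitely supported columns. Consider the family $\mathcal T_{ab}\Phi_{bc}\mathcal T^{-1}_{ca}$ over all $a,b,c$. For each $X$ only finitely many $(b,c)$ have $\mathrm{ord}\,\Phi_{bc}\le X$, because the weights tend to $\infty$ and each column tends to $0$. For fixed $b$ only finitely many $a$ have $\mathcal T_{ab}\ne0$. So the family is summable. Summing first over $(b,c)$ gives $\mathrm{Tr}(\mathcal T\Phi_r\mathcal T^{-1})$. Summing first over $a$, with $\sum_a\mathcal T^{-1}_{ca}\mathcal T_{ab}=1$ if $b=c$ and $0$ otherwise, gives $\mathrm{Tr}\,\Phi_r$. Now $\mathcal T\Phi_r\mathcal T^{-1}$ is the operator attached to $\beta(y+y^*)$ and $H(y+y^*)-y^*$. The latter has fixed point $0$, and its coefficients have ord $\ge\kappa$, because $y^*=H(y^*)$ has ord $\ge\kappa$. So we may assume $y^*=0$.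

**Step 3: the diagonal when $y^*=0$.** Now $H_i=\sum_kJ_{ik}y_k+(\text{higher terms})$, so $H^v$ starts in degree $|v|$. Hence the coefficient of $y^ve_jdy_I$ in $\beta e_jH^vdH_I$ only involves $\beta(0)$ and the linear part of $H$. Summing over $j$, $I$ and $|v|=s$ gives $\mathrm{Tr}\,\beta(0)\,\mathrm{Tr}\,\mathrm{Sym}^sJ\,\mathrm{Tr}\wedge^rJ$. As $J$ has entries of ord $\ge\kappa>0$, $\sum_s\mathrm{Tr}\,\mathrm{Sym}^sJ$ converges to $\det(1-J)^{-1}$. The first formula follows, and $\sum_r(-1)^r\mathrm{Tr}\wedge^rJ=\det(1-J)$ gives the second. $\square$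

## 5. Entire numerators and denominators for $x_i\mapsto x_i^q$

Say that a power series has *type $W$* if it is entire, has constant term $1$, and its $T^m$-coefficient has ord $\ge mW$ for all $m$. Products of series of type $W$ have type $W$.

**Theorem 3.** Let $\sigma$ be as in Section 1 and let $B$ be good over $\mathcal A_c$, $c>0$. Then $L(B,\sigma,T)=D_+(T)/D_-(T)$, where $D_\pm$ are entire with constant term $1$ and with $T^m$-coefficients of ord $\ge m\,W(B)$. The coefficients lie in a finite extension of $\mathbf k$ depending only on $\mathbf k,c,\sigma$.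

*Proof for $\sigma=\sigma_0$.* **Step 1: an operator on exponents.** The aim is one good constant matrix whose $d$-th power knows the sum over all points of degree dividing $d$. Shrink $c$ to be rational and enlarge $\mathbf k$ to contain $\xi$ with $\mathrm{ord}\,\xi=c$. Decompose $\mathbb A^n$ into the tori $\mathbb G_m^S\times\{0\}$, $S\subseteq\{1,\dots,n\}$. The restriction of $B$ to $x_i=0$ ($i\notin S$) is good with the same weights; write it as $\sum_{u\in\mathbb N^S}B_ux^u$, so $\mathrm{ord}(B_u)_{ij}\ge w_j+c|u|$. On the index set $\mathbb N^S\times I$ define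
$$F_{(u,i),(v,j)}=(B_{qv-u})_{ij}\ (\text{zero if }qv-u\notin\mathbb N^S),\qquad\tilde F_{(u,i),(v,j)}=\xi^{|u|-|v|}F_{(u,i),(v,j)}.$$
The column $(v,j)$ of $\tilde F$ has ord at least
$$w_j+c(q|v|-|u|)+c|u|-c|v|=w_j+c(q-1)|v|.$$
So $\tilde F$ is good constant with $W(\tilde F)\ge W(B)$. The powers of $\xi$ cancel around a cycle, so
$$\mathrm{Tr}\,\tilde F^d=\sum_{u_1,\dots,u_d}\mathrm{Tr}\big(B_{qu_2-u_1}B_{qu_3-u_2}\cdots B_{qu_1-u_d}\big).$$

**Step 2: cycles of exponents.** We show that the tuples $(u_k)$ in this sum correspond bijectively to the tuples $(s_0,\dots,s_{d-1})$ in $\mathbb N^S$ with $(q^d-1)\mid\sum_kq^ks_k$. Given $(u_k)$, put $s_0=qu_2-u_1,\dots,s_{d-1}=qu_1-u_d$; the sum telescopes to $\sum_kq^ks_k=(q^d-1)u_1$. Conversely, let $\sum_kq^ks_k=(q^d-1)u_1$, which determines $u_1\in\mathbb N^S$. Modulo $q$ we get $s_0+u_1\equiv0$, so $u_2:=(u_1+s_0)/q\in\mathbb N^S$ and $\sum_{k\ge1}q^{k-1}s_k=q^{d-1}u_1-u_2$. Repeating, $u_{m+1}:=(u_m+s_{m-1})/q\in\mathbb N^S$ and $\sum_{k\ge m}q^{k-m}s_k=q^{d-m}u_1-u_{m+1}$.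 For $m=d$ this reads $u_{d+1}=u_1$, so the cycle closes, and all $u_k$ were forced.

**Step 3: the trace formula.** For $s\in\mathbb N^S$, $\sum_{a\in\mu_{q^d-1}^S}a^s$ is $(q^d-1)^{|S|}$ if $(q^d-1)\mid s$ and $0$ otherwise. Expand $B(a^{q^k})=\sum_sB_sa^{q^ks}$. All families are summable, since a term with matrix indices $i_k$ and exponents $s_k$ has ord $\ge\sum_kw_{i_k}+c\sum_k|s_k|$. With Step 2,
$$\sum_{a\in\mu_{q^d-1}^S}\mathrm{Tr}\big(B(a)B(a^q)\cdots B(a^{q^{d-1}})\big)=(q^d-1)^{|S|}\,\mathrm{Tr}\,\tilde F^d.\tag{6}$$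

**Step 4: conclusion for $\sigma_0$.** The $\sigma_0$-Teichmüller lifts of $\mathbb G_m^S(\mathbb F_{q^d})$ are the points of $\mu_{q^d-1}^S$. Expanding $(q^d-1)^{|S|}$ binomially, Lemma 1(d) shows that $\mathbb G_m^S$ contributes
$$\prod_{i=0}^{|S|}\det(I-q^iT\tilde F)^{-(-1)^{|S|-i}\binom{|S|}i}$$
to $L(B,\sigma_0,T)$. Each determinant has type $W(B)$. Multiply over $S$. $\square$ (for $\sigma_0$)

A check: for $n=1$, $B=(1)$ and $S=\{1\}$, $F_{u,v}$ is $1$ if $u=qv$ and $0$ otherwise. The only cycle is $u=0$, so $\mathrm{Tr}\,\tilde F^d=1$ and $\det(I-t\tilde F)=1-t$. The torus contributes $(1-T)/(1-qT)$, the point $0$ contributes $1/(1-T)$, and the product is $1/(1-qT)$.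

## 6. Passing to an arbitrary Frobenius lifting

For general $\sigma$ the points $\hat x$ are not roots of unity, and (6) is not available. The remedy is to write $\hat x=z_0+\varpi y^*$, where $z_0$ is the $\sigma_0$-Teichmüller lift of $x$, and to treat the displacement $y$ as an extra variable on which $\sigma$ acts as a contraction. One would first try the displacement $\hat x=z_0+\pi y$. Then $\sigma(z+\pi y)=z^q+\pi G$ with $G_i=\pi^{-1}((z_i+\pi y_i)^q-z_i^q)+g_i(z+\pi y)$, whose constant term $g_i(z)$ need not be small, so the resulting matrices need not be good. With the half-uniformizer $\varpi$ the same term becomes $\varpi g_i$. That is why $\varpi$ was adjoined.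

*Proof of Theorem 3 for general $\sigma$.* **Step 1: constants.** We choose $c$ so small that the substitution is contracting. If the coefficients of all $g_i$ satisfy $\mathrm{ord}\,a_u\ge\max(0,c_0|u|-C)$ with $C\ge0$, then for $0<t\le1$
$$\mathrm{ord}\,a_u-tc_0|u|\ge t(\mathrm{ord}\,a_u-c_0|u|)\ge-tC.$$
So there is $c_\sigma>0$ with $v_{c_\sigma}(g_i)\ge-\frac14$ for all $i$ and $c_\sigma(q-1)\le\frac34$. Shrink $c$ to a rational number $\le c_\sigma$; $B$ stays good with the same weights.

**Step 2: Taylor expansion in $y$.** We build matrices over $\mathcal A_c$ that encode the displacement. Let $D^{(v)}=\partial^v/v!$. As $D^{(v)}x^u=\binom uvx^{u-v}$, $v_c(D^{(v)}f)\ge v_c(f)+c|v|$. With new variables $y=(y_1,\dots,y_n)$ put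
$$b_{ij}(z+\varpi y)=\sum_v\varpi^{|v|}D^{(v)}b_{ij}(z)\,y^v,\qquad G_i(z,y)=\varpi^{-1}\big((z_i+\varpi y_i)^q-z_i^q\big)+\varpi\,g_i(z+\varpi y),\tag{7}$$
power series in $y$ over $\mathcal A_c$ (variables $z$). Since $\varpi^2=\pi$, $z^q+\varpi G(z,y)=\sigma(z+\varpi y)$. All $y$-coefficients of $b_{ij}(z+\varpi y)$ have $v_c\ge w_j$. All $y$-coefficients of $G_i$ have $v_c\ge\frac14$:

* the coefficients $\binom qj\varpi^{j-1}z_i^{q-j}$ with $0<j<q$ have $v_c\ge1-c(q-1)\ge\frac14$, as $p\mid\binom qj$;
* $\varpi^{q-1}$ has ord $\frac{q-1}2\ge\frac12$;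
* $\varpi^{1+|v|}D^{(v)}g_i$ has $v_c\ge\frac12+\frac{|v|}2-\frac14$.

At an integral $z$ the coefficient of $y^v$ in each of these series tends to $0$ as $|v|\to\infty$, because of the factors $\varpi^{|v|}$.

**Step 3: the matrices $B'_r$.** For $0\le r\le n$ let $B'_r$ have rows $(v',i,I')$ and columns $(v,j,I)$ with $|I|=|I'|=r$, the entry being the coefficient of $y^{v'}dy_{I'}$ in $b_{ij}(z+\varpi y)\,G^v\,dG_I$ ($d$ in $y$ only). Each entry is a finite expression in the coefficients above, so column weights may be taken to be $w_j+\frac14(|v|+r)$. Hence $B'_r$ is good over $\mathcal A_c$ and $W(B'_r)\ge W(B)$.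

**Step 4: the comparison.** We claim that for $x\in\mathbb A^n(\mathbb F_{q^d})$ with $\sigma_0$-Teichmüller lift $z_0$
$$\sum_{r=0}^n(-1)^r\,\mathrm{Tr}\big(B'_r(z_0)B'_r(z_0^q)\cdots B'_r(z_0^{q^{d-1}})\big)=\mathrm{Tr}\,B^{(d)}(\hat x).\tag{8}$$
Let $B_f$ be the submatrix of $B$ on a finite set $I_f$, $I_f\uparrow I$. Then $(B_f)'_r$ is the submatrix of $B'_r$ given by $i,j\in I_f$, so by truncation both sides are limits of the same expressions for $B_f$. Hence we may assume that $B$ is $m\times m$. Enlarge $\mathbf k$ to contain $R_d$. For integral $z$, $B'_r(z)$ is the matrix of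
$$\Phi_z:F\,dy_I\mapsto B(z+\varpi y)\,F(G(z,y))\,dG(z,y)_I .$$
These operators are continuous, so products of matrices are matrices of composites. With $z_i=z_0^{q^i}$,
$$\Phi_{z_0}\Phi_{z_1}(F\,dy_I)=B(z_0+\varpi y)\,B(z_1+\varpi G(z_0,y))\,F\big(G(z_1,G(z_0,y))\big)\,d\big(G(z_1,G(z_0,y))\big)_I,$$
and $z_1+\varpi G(z_0,y)=\sigma(z_0+\varpi y)$. Iterating, and using $z_0^{q^d}=z_0$, the composite $\Phi_{z_0}\cdots\Phi_{z_{d-1}}$ is the operator of Lemma 2 with
$$\beta(y)=B(a)B(\sigma a)\cdots B(\sigma^{d-1}a)\big|_{a=z_0+\varpi y},\qquad z_0+\varpi H(y)=\sigma^d(z_0+\varpi y),$$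
where $H=G(z_{d-1},\cdot)\circ\cdots\circ G(z_0,\cdot)$ has coefficients of ord $\ge\frac14$. Since $\hat x\equiv z_0\bmod\pi$, the point $y^*=(\hat x-z_0)/\varpi$ is integral, and $\sigma^d(\hat x)=\hat x$ says $H(y^*)=y^*$. As $\beta(y^*)=B^{(d)}(\hat x)$, the second formula in (5) is (8).

**Step 5: conclusion.** By (8), $L(B,\sigma,T)=\prod_rL(B'_r,\sigma_0,T)^{(-1)^r}$. Apply the case $\sigma_0$ to each $B'_r$. $\square$

## 7. A basis adapted to $U$ modulo $\pi$

Two bases are in play: one witnesses overconvergence, the other shows ordinarity. We need one overconvergent basis that sees $U$ modulo $\pi$. In the example of Section 2, $\bar U$ is spanned by $\bar e_1+x\bar e_2$. With $e_1'=e_1+xe_2$, $e'_2=e_2$ one finds $\phi(e_1')=(1+\pi x^q)e_1+xe_2=(1+\pi x^q)e_1'-\pi x^{q+1}e_2'$ and $\phi(e_2')=\pi e_1'-\pi xe_2'$. The matrix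
$$\begin{pmatrix}1+\pi x^q&\pi\\-\pi x^{q+1}&-\pi x\end{pmatrix}$$
is still polynomial, has determinant $-\pi x$, and is diagonal modulo $\pi$. In general one has to complete a basis of $\bar U$ to a basis. This is where the Quillen–Suslin theorem enters: finitely generated projective $\mathbb F_q[x_1,\dots,x_n]$-modules are free.

**Lemma 3.** Let $\bar A=A_0/\pi=\mathbb F_q[x_1,\dots,x_n]$ and $\eta=\frac1{16h}$. There are a formal basis $\vec e$ of $M$ and $c>0$ such that the matrix $B$ of $\phi$ in $\vec e$ has entries in $A(c)$,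
$$B\equiv\begin{pmatrix}\bar C&0\\0&0\end{pmatrix}\pmod\pi,\qquad\bar C\in GL_h(\bar A),\quad\bar U=\langle\bar e_1,\dots,\bar e_h\rangle,\tag{9}$$
and, $D$ denoting the determinant of the upper-left $h\times h$ block,

* $v_c(b_{ij})\ge-\eta$ for $i,j\le h$, and $v_c(b_{ij})\ge\frac12$ if $i>h$ or $j>h$;
* $B$ is good over $\mathcal A_c$ with weights $w_j\ge-\eta$ ($j\le h$), $w_j\ge\frac12$ ($j>h$), $w_j\to\infty$ (if $M$ has infinite rank);
* $D$ is invertible in $\mathcal A_c$, and $v_c(D^{\pm1})\ge0$.

*Proof.* **Step 1: the kernel of $\bar\phi$.** We want to recognize $\bar M_{(1)}$ without using the ordinary basis. Let $\vec e$ be a basis witnessing overconvergence. Bars denote images modulo $\pi$, so $\bar M=M/\pi M=\bigoplus\bar A\bar e_i=\bar U\oplus\bar M_{(1)}$. Modulo $\pi M$ an element of $M_{(1)}$ is a finite combination of ordinary basis vectors with index $>h$, which $\phi$ maps into $\pi M$; also $\phi(\pi M)\subseteq\pi M$. So $\bar\phi(\bar M_{(1)})=0$. On $\bar U$, $\bar\phi$ is the invertible matrix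 $\bar C$ applied after Frobenius on coordinates, and Frobenius is injective on $\bar A$, so $\bar\phi|_{\bar U}$ is injective. Hence $\ker\bar\phi=\bar M_{(1)}$.

**Step 2: almost all $\bar e_j$ lie in $\bar M_{(1)}$.** If $w_j>0$, all coefficients of all $b_{ij}$ have positive ord, hence ord $\ge1$, since they lie in $R$. So $\phi(e_j)\in\pi M$ and $\bar e_j\in\bar M_{(1)}$ by Step 1. As $\bar U$ is finitely generated, there is $N_1$ with $\bar e_j\in\bar M_{(1)}$ for $j>N_1$ and $\bar U\subseteq V:=\bigoplus_{j\le N_1}\bar A\bar e_j$.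

**Step 3: the change of basis.** Since $\bar U\subseteq V$, $V=\bar U\oplus(V\cap\bar M_{(1)})$. The second summand is finitely generated projective, hence free by Quillen–Suslin. So there is $g\in GL_{N_1}(\bar A)$ such that $(\bar e_1,\dots,\bar e_{N_1})g$ starts with a basis of $\bar U$ and continues with elements of $\bar M_{(1)}$. Lift $g,g^{-1}$ to matrices $G,G'$ over $R[x]$. Then $GG'=I+\pi X$ with $X$ polynomial of degree $\le D_0$, $D_0\ge1$. The $k$-th term of $(I+\pi X)^{-1}=\sum_k(-\pi X)^k$ has ord $\ge k$ and degree $\le kD_0$, so the entries of this inverse lie in $A(1/D_0)$. Hence $G\in GL_{N_1}(A^\dagger)$. Put $\Gamma=\mathrm{diag}(G,I)$. In the formal basis $\vec e\,\Gamma$ the matrix of $\phi$ is $\Gamma^{-1}B\Gamma^\sigma$. Choose $c'\le c$ such that the entries of $G,G^{-1},G^\sigma$ lie in $A(c')$; here $\sigma(A^\dagger)\subseteq A^\dagger$ is used. Only the $N_1\times N_1$ blocks of $\Gamma^{-1},\Gamma^\sigma$ differ from the identity, so the new column weights (for $v_{c'}$) are $\ge w_j-\mathrm{const}$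 for $j>N_1$ and $>-\infty$ for $j\le N_1$. So the new basis witnesses overconvergence. It satisfies (9): the vectors with $j>h$ lie in $\ker\bar\phi$ modulo $\pi$, and those with $j\le h$ form a basis of the $\bar\phi$-stable $\bar U$, on which $\bar\phi$ has an invertible matrix. Rename the basis $\vec e$, with some $c$ and $w_j$.

**Step 4: shrinking $c$.** The last step makes all bounds numerical. If the coefficients of a series satisfy $\mathrm{ord}\,a_u\ge\max(o,w+c|u|)$, then for $0<t\le1$
$$\mathrm{ord}\,a_u-tc|u|\ge(1-t)o+t(w+c|u|)-tc|u|=(1-t)o+tw,$$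
so the series has $v_{tc}\ge(1-t)o+tw$. Apply this to $b_{ij}$ with $w=w_j$ and with $o=0$ inside the upper-left block, $o=1$ outside it, by (9). Next, $\bar D=\det\bar C\in\bar A^\times=\mathbb F_q^\times$, so $D=d_0(1+z)$ with $d_0\in R^\times$ and $z\in\pi A_0\cap A(c)$; apply the same to $z$ with $o=1$. As the $w_j$ are bounded below, for small $t$ and $tc$ in place of $c$ we get the first bullet and $v_c(z)\ge\frac14$. As weights take $-\eta$ for $j\le h$ and $(1-t)+tw_j\ge\frac12$ for $j>h$. Finally $D^{-1}=d_0^{-1}\sum_k(-z)^k$, so $v_c(D^{\pm1})\ge0$. $\square$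

From now on $\vec e,B,c,w_j,D$ are as in Lemma 3.

## 8. Separating the unit eigenvalues, and the denominators $\tau_h^{-a}$

Fix $d$ and $x\in\mathbb A^n(\mathbb F_{q^d})$ and put $X=B^{(d)}(\hat x)$. First we locate the eigenvalues of $C^{(d)}(\hat x)$ among those of $X$. Since infinite matrices will be conjugated, we need a rule for rebracketing. Call a matrix *row-finite* if its entries are integral and each row has finitely many nonzero entries.

**Lemma 4.** In a finite product in which each factor is either row-finite or good constant with integral entries, for each choice of the first and last index the family of all terms is summable. So such a product may be bracketed at will.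

*Proof.* For the good factors we may use the weights $w_j^+$. All entries being integral, a term of ord $\le X$ requires $w_j^+\le X$ for the column index $j$ of each good factor, so $j$ lies in a finite set. For a row-finite factor with given row index, only finitely many column indices give nonzero terms. Running through the factors from left to right, each index stays in a finite set. $\square$

**Lemma 5.** Let $\alpha_1,\dots,\alpha_h$ be the eigenvalues of $C^{(d)}(\hat x)\in GL_h(R_d)$; they are units. Then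
$$P(t):=\det(I-tX)=P_U(t)\,Q(t),\qquad P_U=\prod_{i=1}^h(1-\alpha_it),\tag{10}$$
and the $t^l$-coefficient of $Q$ has ord $\ge l$. Moreover $Q=\det(I-tB_{22}'^{(d)}(\hat x))$ for a matrix $B'_{22}\equiv0\bmod\pi$ over $A_0$.

*Proof.* **Step 1: a triangular form.** Write a basis of $U$ as $u=e_{\le h}P_0+e_{>h}Y$. By (9), $\bar P_0\in GL_h(\bar A)$ and $\bar Y=0$, so $P_0\in GL_h(A_0)$. Replace $u$ by $uP_0^{-1}$. This replaces $C$ by $P_0C(P_0^\sigma)^{-1}$ and hence $C^{(d)}(\hat x)$ by its conjugate under $P_0(\hat x)$, because $\sigma^d\hat x=\hat x$. So we may take $P_0=I$. With $\mathcal E=\begin{pmatrix}I&0\\Y&I\end{pmatrix}$ the formal basis $\vec e\,\mathcal E=(u,e_{>h})$ and $\phi(u)=uC$ give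
$$\mathcal E^{-1}B\mathcal E^\sigma=B':=\begin{pmatrix}C&B_{12}\\0&B'_{22}\end{pmatrix},\qquad B'_{22}=B_{22}-YB_{12}\equiv0\pmod\pi.\tag{11}$$
At integral points the columns $j>h$ of $B'$ have ord $\ge\max(1,w_j)$, and the columns $j\le h$ are integral. So the values of $B'$ at integral points, and $X':=B'^{(d)}(\hat x)$, are good constant with integral entries. Note that $Y$ is only in $A_0$ (in Section 2, $Y=x/C$). It will be used at single points only.

**Step 2: telescoping.** Each row of $\mathcal E^{\pm1}$ has at most $h+1$ nonzero entries, all integral, so at integral points $\mathcal E^{\pm1}$ is row-finite. Put $\mathcal E_k=\mathcal E(\sigma^k\hat x)$. Then $B'(\sigma^k\hat x)=\mathcal E_k^{-1}B(\sigma^k\hat x)\mathcal E_{k+1}$ and $\mathcal E_d=\mathcal E_0$. By Lemma 4 the product telescopes: $X'=\mathcal E_0^{-1}X\mathcal E_0$ and $X'^l=\mathcal E_0^{-1}X^l\mathcal E_0$.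

**Step 3: equal traces.** The family $(\mathcal E_0^{-1})_{ab}(X^l)_{bc}(\mathcal E_0)_{ca}$ is summable: terms of ord $\le X$ have $c$ in a finite set, for given $c$ finitely many $a$ give nonzero terms, and for given $a$ finitely many $b$. Summing first over $a$ gives $\mathrm{Tr}\,X'^l=\mathrm{Tr}\,X^l$. By (11), $\mathrm{Tr}\,X^l=\mathrm{Tr}(C^{(d)}(\hat x)^l)+\mathrm{Tr}(B_{22}'^{(d)}(\hat x)^l)$. Lemma 1(d) turns this into (10). The entries of $B_{22}'^{(d)}(\hat x)$ have ord $\ge1$, so its $l\times l$ minors have ord $\ge l$. $\square$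

Put $\tau_m=\mathrm{Tr}\wedge^mX=\mathrm{Tr}(\wedge^mB)^{(d)}(\hat x)$, with $\tau_0=1$, and $p_k=\sum_i\alpha_i^k=\mathrm{Tr}(C^{(d)}(\hat x)^k)$. By (9), $X$ is integral and its columns $j>h$ have ord $\ge1$, so $\mathrm{ord}\,\tau_m\ge(m-h)^+$. Comparing $t^h$-coefficients in (10) modulo the maximal ideal, $\tau_h\equiv\prod\alpha_i$ is a unit. The next lemma extracts $p_k$ from the coefficients of $P$.

**Lemma 6.** For $k\in\mathbb Z\setminus\{0\}$, with $1_{k>0}=1$ if $k>0$ and $0$ otherwise,
$$p_k=1_{k>0}\,\mathrm{Tr}(X^k)+(-1)^k\sum_{a\ge1}(-1)^{a-1}\sum_{\substack{m_1,\dots,m_a\ge0,\ m_j\ne h\\\sum_j(m_j-h)=k}}(m_1-h)\,\tau_h^{-a}\prod_{j=1}^a\tau_{m_j}.\tag{12}$$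

*Proof.* **Step 1: an annulus that separates $P_U$ from $Q$.** Enlarge $\mathbf k$ to contain the $\alpha_i$. Let $\mathcal B$ be the algebra of series $\sum_{l\in\mathbb Z}a_lt^l$ with $\mathrm{ord}\,a_l-\frac l2\to\infty$ as $|l|\to\infty$, and $\nu=\min_l(\mathrm{ord}\,a_l-\frac l2)$. It is complete, and $\nu(fg)\ge\nu(f)+\nu(g)$. It contains $P$, since $(m-h)^+-\frac m2\to\infty$; it contains $Q$, with $\nu(Q-1)\ge\frac12$; and it contains $P_U=\prod(-\alpha_it)\prod(1-(\alpha_it)^{-1})$, with $\nu((\alpha_it)^{-1})=\frac12$. By geometric series all three are units of $\mathcal B$.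

**Step 2: the logarithmic derivative through the eigenvalues.** By (10),
$$\frac{tP'}P=\frac{tP_U'}{P_U}+\frac{tQ'}Q=\sum_i\sum_{l\ge0}(\alpha_it)^{-l}-\sum_{l\ge1}q_lt^l,\qquad q_l=\mathrm{Tr}\big(B_{22}'^{(d)}(\hat x)^l\big)=\mathrm{Tr}(X^l)-p_l,$$
since $\frac{-\alpha_it}{1-\alpha_it}=\frac1{1-(\alpha_it)^{-1}}$. The coefficient of $t^k$ is $p_k$ if $k<0$ and $p_k-\mathrm{Tr}(X^k)$ if $k>0$.

**Step 3: the logarithmic derivative through the $\tau_m$.** Write $P=(-1)^h\tau_ht^h(1+\Upsilon)$ with $\Upsilon=\sum_{m\ne h}(-1)^{m-h}\tau_m\tau_h^{-1}t^{m-h}$. For $m>h$ the term has $\nu\ge(m-h)-\frac{m-h}2$, for $m<h$ it has $\nu\ge\frac{h-m}2$. So $\nu(\Upsilon)\ge\frac12$ and $tP'/P=h+\sum_{a\ge1}(-1)^{a-1}(t\Upsilon')\Upsilon^{a-1}$. Taking the coefficient of $t^k$ gives (12); the signs multiply to $(-1)^{\sum(m_j-h)}=(-1)^k$. $\square$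

For rank two, $h=1$ and $k=-1$, (12) begins $p_{-1}=\tau_1^{-1}+\tau_1^{-3}\tau_2+\cdots$: for $a=3$ the triples are $(2,0,0),(0,2,0),(0,0,2)$ with factors $m_1-1=1,-1,-1$. This agrees with $\delta+\gamma=\tau_1$, $\delta\gamma=\tau_2$, $\delta^{-1}=\tau_1^{-1}(1+\tau_2\tau_1^{-2}+\cdots)$.

Formula (12) is the natural way to isolate the unit eigenvalues, and all its ingredients but one are what we want. The $\tau_m$ are traces of good matrices, products of traces are traces of tensor products, and $\mathrm{Tr}(X^k)$ is an integral polynomial in the $\tau_m$. The attempt stops at $\tau_h^{-a}$, the inverse of a trace. One might expand $\tau_h^{-1}=\sum_i(1-\tau_h)^i$ when $\tau_h\equiv1$. Smallness at each point is not enough, however: by (4), an integral combination of traces of matrices with $W\ge w>0$ has ord $\ge dw$ in degree $d$. For $M=A_0e_1$, $\phi(e_1)=(1+\pi)e_1$, we have $\tau_1=(1+\pi)^d$, and $1-\tau_1$ has ord exactly $1$ for all $d$ prime to $p$. So $1-\tau_1$ is not a summable integral combination of traces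 of good matrices whose $W$ are bounded below by a positive constant, and its powers do not acquire growing $W$ in this way. We need good matrices whose traces produce negative powers directly.

## 9. Good matrices whose traces give $\delta^s$ for every integer $s$

Start with a $2\times2$ matrix $X=(x_{ij})_{i,j\in\{0,1\}}$ with $x_{00}$ a unit and the other entries of positive ord. It has one unit eigenvalue $\delta$ and one small eigenvalue $\gamma$. Let row vectors move: $(1,y)X=\ell(y)(1,G(y))$ with $\ell=x_{00}+x_{10}y$ and $G=(x_{01}+x_{11}y)/\ell$. The operator $F\mapsto\ell^sF(G)$ makes sense on $\mathbf k\langle y\rangle$ for every $s\in\mathbb Z$, because $\ell$ is a unit there. For $s\ge0$ it preserves the polynomials of degree $\le s$, on which it is $\mathrm{Sym}^sX$; for $s<0$ it still exists. At the fixed point $y^*$ of $G$ the vector $(1,y^*)$ is an eigenvector with the unit eigenvalue $\ell(y^*)=\delta$, and $G'(y^*)=\det X/\ell(y^*)^2=\gamma/\delta$. By Lemma 2 the trace is $\delta^s/(1-\gamma/\delta)$.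 Subtracting $\det X=\delta\gamma$ times the trace for $s-2$ we get $\delta^s$ exactly. So when $M$ has rank two and $h=1$, with $S_s$ the matrix of this operator built from an adapted $B$,
$$L(\phi_{\mathrm{unit}}^k,T)=\frac{L(S_k,\sigma,T)}{L(\wedge^2B\otimes S_{k-2},\sigma,T)}\qquad(k\in\mathbb Z),$$
and Theorem 3 finishes that case. For the example of Section 7, $\ell=1+\pi x^q-\pi x^{q+1}y$ and $\ell G=\pi-\pi xy$. For general $h$ and infinite rank we do the same with $\wedge^hB$, which has one unit entry modulo small ones.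

**The matrices.** By Lemma 3, a set $J$ with $|J|=m$ has at most $h$ elements $\le h$ and at least $(m-h)^+$ elements $>h$, so
$$W(\wedge^mB)\ge\tfrac12(m-h)^+-h\eta=\tfrac12(m-h)^+-\tfrac1{16}.\tag{13}$$
Let $N=\wedge^hB=(n_{ij})$, indexed by $h$-subsets, and write $0$ for $J_0=\{1,\dots,h\}$. Then $n_{00}=D$. Every term of any other minor has a factor $b_{ij}$ with $i>h$ or $j>h$, so $v_c(n_{ij})\ge\frac12-(h-1)\eta\ge\frac14$ for $(i,j)\ne(0,0)$. Hence $N$ is good with weights $\omega_0=0$ and, for $j=J\ne0$, $\omega_j=\max(\frac14,\sum_{i\in J}w_i)$; thus $\omega_j\ge\frac14$, $\omega_j\to\infty$ (when there are infinitely many $j$), and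
$$W(\wedge^rN)\ge\tfrac{r-1}4\qquad(r\ge1).\tag{14}$$
For $s\in\mathbb Z$ let $S_s$ be the matrix indexed by finitely supported multi-indices $\nu,\mu$ on the indices $j\ne0$ of $N$, with
$$(S_s)_{\nu\mu}=\text{coefficient of }y^\nu\text{ in }\Big(D+\sum_{i\ne0}n_{i0}y_i\Big)^{s-|\mu|}\prod_{j\ne0}\Big(n_{0j}+\sum_{i\ne0}n_{ij}y_i\Big)^{\mu_j},\tag{15}$$
where $(D+\sum n_{i0}y_i)^e=D^e(1+\sum D^{-1}n_{i0}y_i)^e$ is expanded binomially. Each coefficient is a finite expression in entries of $N$ and $D^{\pm1}$ with integer coefficients. Since $v_c(D^{\pm1})\ge0$, $v_c(n_{i0})\ge0$ and $v_c(n_{ij})\ge\omega_j$, $S_s$ is good over $\mathcal A_c$ with weights $\sum_j\mu_j\omega_j$: below a given bound $|\mu|$ is bounded, and the support lies in a finite set. So $W(S_s)\ge0$ for every $s$.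

**Lemma 7.** At $\hat x$ put $e_r=\mathrm{Tr}\wedge^r(\wedge^hX)=\mathrm{Tr}(\wedge^rN)^{(d)}(\hat x)$ and $P_N(t)=\sum_r(-1)^re_rt^r=\det(I-t\wedge^hX)$. Then $\mathrm{ord}\,e_r\ge\frac{r-1}4$ for $r\ge1$, and $e_1$ is a unit. $P_N$ has exactly one reciprocal zero $\delta$ of ord $0$; write $P_N=(1-\delta t)Q_N$. Then $Q_N(\delta^{-1})=\sum_{r\ge1}(-1)^{r-1}re_r\delta^{-r}$ is a unit, and for all $s\in\mathbb Z$
$$\mathrm{Tr}\,S_s^{(d)}(\hat x)=\frac{\delta^s}{Q_N(\delta^{-1})}.\tag{16}$$

*Proof.* **Step 1: a class of matrices closed under products.** We isolate what is used about $N$. Enlarge $\mathbf k$ to contain $R_d$. Let $\mathcal C$ be the set of matrices $(x_{ij})$ over $O_{\mathbf k}$, indexed as $N$ or by a subset containing $0$, with $x_{00}$ a unit, $\mathrm{ord}\,x_{i0}\ge\frac14$ for $i\ne0$ and $\mathrm{ord}\,x_{ij}\ge\omega_j$ for $j\ne0$. These are good constant. In a product, $(XY)_{00}=x_{00}y_{00}+\sum_{k\ne0}x_{0k}y_{k0}$ is a unit, $(XY)_{i0}=x_{i0}y_{00}+\sum_{k\ne0}x_{ik}y_{k0}$ has ord $\ge\frac14$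 for $i\ne0$, and $(XY)_{ij}$ has ord $\ge\omega_j$ for $j\ne0$. So $\mathcal C$ is closed under products (on a fixed index set). Moreover $X_k:=N(\sigma^{k-1}\hat x)\in\mathcal C$, as $D(\sigma^{k-1}\hat x)^{\pm1}$ is integral. For $\mathbf X\in\mathcal C$, $\mathrm{Tr}\,\mathbf X\equiv x_{00}$ modulo the maximal ideal and $\mathrm{ord}\,\mathrm{Tr}\wedge^r\mathbf X\ge\frac{r-1}4$ for $r\ge1$. For $\mathbf X=X_1\cdots X_d=N^{(d)}(\hat x)=\wedge^hX$ this gives the claims on $e_r$.

**Step 2: the zero $\delta^{-1}$.** Let $\mathbf X\in\mathcal C$ with $e_r=\mathrm{Tr}\wedge^r\mathbf X$ and $P_N=\sum(-1)^re_rt^r$, which converges at integral arguments. The map $v\mapsto e_1^{-1}\big(1+\sum_{r\ge2}(-1)^re_rv^r\big)$ is a contraction of $O_{\mathbf k}$, and its fixed points are the integral zeros of $P_N$. So there is exactly one integral zero (also in larger fields), it lies in $\mathbf k$, and it is a unit; call it $\delta^{-1}$. For integral $v,v'$ we have $P_N(v)-P_N(v')=(v-v')\cdot(-e_1+\text{terms of ord}\ge\frac14)$,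 so
$$\mathrm{ord}\big(P_N(v)-P_N(v')\big)=\mathrm{ord}(v-v').\tag{17}$$
The $t^m$-coefficient of $Q_N=P_N/(1-\delta t)$ is $\delta^m\sum_{r\le m}(-1)^re_r\delta^{-r}=-\delta^m\sum_{r>m}(-1)^re_r\delta^{-r}$, of ord $\ge\frac m4$, so $Q_N(\delta^{-1})$ converges. Differentiating $P_N=(1-\delta t)Q_N$ gives $Q_N(\delta^{-1})=-tP_N'(t)|_{t=\delta^{-1}}$, which is the stated series. It is $\equiv e_1\delta^{-1}$ modulo the maximal ideal, hence a unit; in particular the zero is simple.

**Step 3: formula (16) for index set $\{0,\dots,f\}$.** Here we carry out the $2\times2$ computation in $f$ variables. For $X\in\mathcal C$ let $\ell_X(y)=x_{00}+\sum_{i\ne0}x_{i0}y_i$ and define $G_X$ by $(1,y)X=\ell_X(y)(1,G_X(y))$ (row vectors). $\ell_X$ is a unit of $O_{\mathbf k}\langle y\rangle$, and the coefficients of $G_X$ have ord $\ge\frac14$. The matrix $S_s(X)$, defined as in (15) with $X$ in place of $N$, is that of the operator $F\mapsto\ell_X^sF(G_X)$ on $\mathbf k\langle y\rangle$, because $\ell_X^sG_X^\mu=\ell_X^{s-|\mu|}\prod_j(\ell_XG_{X,j})^{\mu_j}$.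 From
$$(1,y)XY=\ell_X(y)\,\ell_Y(G_X(y))\,\big(1,G_Y(G_X(y))\big)$$
we read off $\ell_{XY}=\ell_X\cdot(\ell_Y\circ G_X)$ and $G_{XY}=G_Y\circ G_X$, hence $S_s(X)S_s(Y)=S_s(XY)$. Let $\mathbf X$ be a product of $d$ elements $X_k$ of $\mathcal C$. Lemma 2 (with $m=1$, $r=0$) gives
$$\mathrm{Tr}\prod_kS_s(X_k)=\mathrm{Tr}\,S_s(\mathbf X)=\frac{\ell_{\mathbf X}(y^*)^s}{\det(1-J)},$$
where $y^*$ is the fixed point of $G_{\mathbf X}$ and $J$ the derivative there. To identify both numbers, put $\mathcal P=\begin{pmatrix}1&y^*\\0&I\end{pmatrix}$. Then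
$$(1,y)\,\mathcal P\mathbf X\mathcal P^{-1}=\ell_{\mathbf X}(y+y^*)\,\big(1,\;G_{\mathbf X}(y+y^*)-y^*\big).$$
At $y=0$ this shows $\mathcal P\mathbf X\mathcal P^{-1}=\begin{pmatrix}\ell_{\mathbf X}(y^*)&0\\ *&\mathbf X''\end{pmatrix}$. Hence $\ell_{\mathbf X}(y^*)$ is a unit eigenvalue of $\mathbf X$, so it is $\delta$ by Step 2, and $Q_N(t)=\det(I-t\mathbf X'')$. Comparing the remaining entries, $G_{\mathbf X}(y+y^*)-y^*=\ell_{\mathbf X}(y+y^*)^{-1}\,y\mathbf X''$, whose derivative at $y=0$ is $\delta^{-1}\mathbf X''$ up to transposition. So $\det(1-J)=\det(I-\delta^{-1}\mathbf X'')=Q_N(\delta^{-1})$.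

**Step 4: the general case by truncation.** Truncate all $X_k$ to finite index sets $I_f\ni0$, $I_f\uparrow$, and mark the quantities attached to $\prod_kX_k^{(f)}\in\mathcal C$ by $f$. In (15), a coefficient with $\nu,\mu$ supported in $I_f\setminus\{0\}$ only involves entries with indices in $I_f$. So $S_s(X_k^{(f)})$ is a submatrix of $S_s(X_k)$, and by Lemma 1(b) $\mathrm{Tr}\prod_kS_s(X_k^{(f)})\to\mathrm{Tr}\prod_kS_s(X_k)=\mathrm{Tr}\,S_s^{(d)}(\hat x)$ and $e_r^{(f)}=\mathrm{Tr}\prod_k\wedge^rX_k^{(f)}\to e_r$ for each $r$. The bounds $\mathrm{ord}\,e_r^{(f)}\ge\frac{r-1}4$ are uniform in $f$, so $P_N^{(f)}(\delta^{-1})\to P_N(\delta^{-1})=0$. By (17) for $P_N^{(f)}$, $\mathrm{ord}(\delta^{-1}-\delta_f^{-1})=\mathrm{ord}\,P_N^{(f)}(\delta^{-1})\to\infty$, so $\delta_f\to\delta$. By uniformity again $Q_N^{(f)}(\delta_f^{-1})=\sum_r(-1)^{r-1}re_r^{(f)}\delta_f^{-r}\to Q_N(\delta^{-1})$. Now (16) is the limit of Step 3. $\square$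

## 10. Power sums as integral combinations of traces

**Lemma 8.** For fixed $k\ne0$ there are a countable set $\Sigma$, integers $n_s$ and matrices $Z_s$ good over the fixed $\mathcal A_c$, all independent of $d$ and $x$, with
$$p_k=\sum_{s\in\Sigma}n_s\,\mathrm{Tr}\,Z_s^{(d)}(\hat x)\qquad\text{for all }d,\ x\in\mathbb A^n(\mathbb F_{q^d}),\tag{18}$$
and $\{s:W(Z_s)\le X\}$ is finite for every $X$.

*Proof.* **Step 1: from $\tau_h^{-a}$ to powers of $\delta$.** Note $\tau_h=e_1$. The equation $P_N(\delta^{-1})=0$ says $\tau_h=\delta(1+\varepsilon)$ with $\varepsilon=\sum_{i\ge2}(-1)^i\delta^{-i}e_i$, $\mathrm{ord}\,\varepsilon\ge\frac14$. Hence for $a\ge0$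
$$\tau_h^{-a}=\sum_{l\ge0}\binom{-a}l\sum_{i_1,\dots,i_l\ge2}(-1)^{\sum i_j}\,\delta^{-a-\sum i_j}\,e_{i_1}\cdots e_{i_l}.\tag{19}$$

**Step 2: from powers of $\delta$ to traces.** The denominator in (16) is cancelled by its own expansion: for every $b\in\mathbb Z$,
$$\sum_{r\ge1}(-1)^{r-1}r\,e_r\,\mathrm{Tr}\,S_{b-r}^{(d)}(\hat x)=\frac{\delta^b}{Q_N(\delta^{-1})}\sum_{r\ge1}(-1)^{r-1}re_r\delta^{-r}=\delta^b.\tag{20}$$
(If $h=1$, then $p_k=\delta^k$, because $P_N=P$ and $\alpha_1$ is its unit reciprocal zero, so (20) already has the form (18).)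

**Step 3: substitution.** Insert (20), with $b=-a-\sum i_j$, into (19), and (19) into (12). A term with data $(m_j),(i_j),r$ has ord $\ge W'+\sum_j\frac{i_j-1}4+\frac{r-1}4$, where $W'=\sum_j(m_j-h)^+$. We check that few terms are large. Since $\sum_j(h-m_j)^+=W'-k$, at most $W'$ of the $m_j$ exceed $h$ and at most $W'-k$ are below $h$, so
$$a\le2W'+|k|.\tag{21}$$
If the ord bound is limited, then $W'$, hence $a$ and the $m_j\le h+W'$, and also $l$, the $i_j\ge2$ and $r$ are bounded. So the family is summable, and all rearrangements are legitimate. For $k>0$, $\mathrm{Tr}(X^k)$ is a polynomial with integer coefficients and without constant term in $\tau_1,\dots,\tau_k$, by Newton's identities. By Lemma 1(c) products of traces are traces of tensor products. So (18) holds with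
$$Z_s=\bigotimes_{j=1}^a\wedge^{m_j}B\otimes\bigotimes_{j=1}^l\wedge^{i_j}N\otimes\wedge^rN\otimes S_{-a-\sum i_j-r}$$
and, for $k>0$, finitely many further tensor products of the $\wedge^mB$.

**Step 4: the weights grow.** By (13), (14), $W(S_s)\ge0$ and (21), the matrices displayed satisfy
$$W(Z_s)\ge\tfrac12W'-\tfrac a{16}+\sum_j\tfrac{i_j-1}4+\tfrac{r-1}4\ge\tfrac38W'-\tfrac{|k|}{16}+\sum_j\tfrac{i_j-1}4+\tfrac{r-1}4.\tag{22}$$
The loss $\frac1{16}$ per factor is why $\eta$ was chosen as $\frac1{16h}$. As in Step 3, a bound on $W(Z_s)$ leaves finitely many $s$. $\square$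

## 11. The infinite product

*Proof of Theorem 1.* The cases $h=0$ and $k=0$ were done in Section 2. Let $h\ge1$, $k\ne0$. By (1) and (18),
$$\log L(\phi_{\mathrm{unit}}^k,T)=\sum_sn_s\log L(Z_s,\sigma,T),$$
coefficientwise convergent because $\mathrm{ord}\,\mathrm{Tr}\,Z_s^{(d)}(\hat x)\ge d\,W(Z_s)$ by (4) and $W(Z_s)\to\infty$. By Theorem 3, $L(Z_s,\sigma,T)=D_{s,+}/D_{s,-}$ with $D_{s,\pm}$ of type $W(Z_s)$. Put
$$\mathcal N(T)=\prod_{n_s>0}D_{s,+}^{n_s}\prod_{n_s<0}D_{s,-}^{|n_s|},\qquad\mathcal D(T)=\prod_{n_s>0}D_{s,-}^{n_s}\prod_{n_s<0}D_{s,+}^{|n_s|}.$$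
The factor of index $s$ has type $W(Z_s)$, whatever the size of $n_s$. On the disc $\mathrm{ord}\,T\ge-\rho$ its $T^m$-term has ord $\ge m(W(Z_s)-\rho)$, so as soon as $W(Z_s)>\rho$ the factor differs from $1$ by something of ord $\ge W(Z_s)-\rho$. All factors are entire and only finitely many $s$ have $W(Z_s)$ below a given bound, so both products converge uniformly on every disc. Hence $\mathcal N$ and $\mathcal D$ are entire with constant term $1$. For fixed $m$ the $T^m$-coefficients of $n_s\log D_{s,\pm}$ tend to $0$, so logarithms may be compared coefficientwise, and $L(\phi_{\mathrm{unit}}^k,T)=\mathcal N/\mathcal D$. $\square$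

## 12. Symmetric functions, several modules and constructible sets

**Theorem 2.** Let $\sigma$ be as in Section 1. Let $(M_\iota,\phi_\iota)$, $1\le\iota\le g$, be overconvergent nuclear $\sigma$-modules ordinary at the slope zero side, with unit root parts of rank $h_\iota$ and matrices $C_\iota$. Let $\psi$ be a good matrix over some $\mathcal A_c$, $c>0$ (e.g. the matrix of an overconvergent nuclear $\sigma$-module in a basis witnessing overconvergence). Let $\chi_\iota\in\mathbb Z[\alpha_1^{\pm1},\dots,\alpha_{h_\iota}^{\pm1}]^{\mathfrak S_{h_\iota}}$ and let $\mathcal X\subseteq\mathbb A^n_{\mathbb F_q}$ be any constructible subset. Then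
$$\exp\sum_{d\ge1}\frac{T^d}d\sum_{x\in\mathcal X(\mathbb F_{q^d})}\Big(\prod_\iota\chi_\iota\big(\mathrm{eig}\,C_\iota^{(d)}(\hat x)\big)\Big)\mathrm{Tr}\,\psi^{(d)}(\hat x)$$
is $p$-adic meromorphic. In particular, for all algebraic representations $\rho_\iota$ of $GL_{h_\iota}$ over $\mathbb Q$, the function
$$\prod_{x\in\mathcal X}\det\Big(I-T^{\deg x}\bigotimes_\iota\rho_\iota\big(C_\iota^{(\deg x)}(\hat x)\big)\otimes\psi^{(\deg x)}(\hat x)\Big)^{-1}$$
(product over the closed points $x$ of $\mathbb A^n$ lying in $\mathcal X$) is $p$-adic meromorphic.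

Here $\mathrm{eig}$ denotes the tuple of eigenvalues. Taking one module, $\chi=\sum\alpha_i^k$, $\psi=(1)$ and $\mathcal X=\mathbb A^n$ gives back Theorem 1.

*Proof.* If some $h_\iota=0$, then $\chi_\iota$ is an integer constant, which enters only as an integral power of the function, so that module may be dropped. Assume all $h_\iota\ge1$.

**Step 1: $\delta=\prod\alpha_i$.** For one module $M$, in the notation of Sections 7–10, we identify the unit $\delta$ of Lemma 7. The first $h$ columns of $X'=B'^{(d)}(\hat x)$ are $\binom{C^{(d)}(\hat x)}0$ by (11). So the column $J_0$ of $\wedge^hX'$ is $\det C^{(d)}(\hat x)=\prod\alpha_i$ times the basis vector $J_0$, and the unit $\prod\alpha_i$ is a reciprocal zero of $\det(I-t\wedge^hX')$. This series equals $P_N(t)$: $\mathrm{Tr}(\wedge^hX)^l=\mathrm{Tr}\wedge^h(X^l)$ is a polynomial in $\mathrm{Tr}(X^{lj})=\mathrm{Tr}(X'^{lj})$, $1\le j\le h$, and the same polynomial computes $\mathrm{Tr}(\wedge^hX')^l$. The uniqueness of $\delta$ gives the claim.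

**Step 2: a universal factorization.** We want the elementary symmetric functions of the $\alpha_i^{-1}$ as integral series in the $\tau_m$ and $\tau_h^{-1}$. Let $\Lambda=\mathbb Z[Y_m:m\ge-h,\,m\ne0]$ with $Y_m$ of weight $|m|$, so there are finitely many monomials in each weight; let $\Lambda_w$ be the weight $w$ part. Consider formal sums over $w\ge0$ of Laurent polynomials in $t$ over $\Lambda_w$. There is a factorization
$$1+\sum_mY_mt^m=\mathcal Y_0\,\mathcal Y_-\,\mathcal Y_+\tag{23}$$
with $\mathcal Y_0$ free of $t$, all factors equal to $1$ in weight $0$, and $\mathcal Y_+-1$, resp. $\mathcal Y_--1$, having only positive, resp. negative, powers of $t$. Indeed, suppose that the components of weight $<w$ have been found and that the product is correct in weights $<w$. The discrepancy in weight $w$ is a Laurent polynomial over $\Lambda_w$, and its parts of zero, negative and positive $t$-degree are the unique weight $w$ components to be added to $\mathcal Y_0,\mathcal Y_-,\mathcal Y_+$. All coefficients are integers.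 Give $Y_m$ degree $m$ and $t$ degree $-1$. The left side of (23) is homogeneous of degree $0$, and by the same induction so are the discrepancies and the factors. Thus $[t^j]\mathcal Y_\pm$ involves only monomials $\prod Y_{m_i}$ with $\sum m_i=j$.

**Step 3: specialization.** Put $Y_m=(-1)^m\tau_{h+m}/\tau_h$, so that $1+\sum Y_mt^m=1+\Upsilon$ in the algebra $\mathcal B$ of Lemma 6, with $\nu(Y_mt^m)\ge\frac{|m|}2$. By homogeneity, a monomial of weight $w$ in a factor is a product of terms $Y_{m_i}t^{m_i}$ with $\sum|m_i|=w$, so it has $\nu\ge\frac w2$. Hence (23) converges in $\mathcal B$, with $\nu(\mathcal Y_0-1),\nu(\mathcal Y_\pm-1)>0$. On the other hand, by (10) and Step 1,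
$$1+\Upsilon=\frac P{(-1)^h\tau_ht^h}=\frac\delta{\tau_h}\cdot\prod_i\big(1-(\alpha_it)^{-1}\big)\cdot Q(t).$$
The quotient $\mathcal Y_-^{-1}\prod_i(1-(\alpha_it)^{-1})$ lies in $1+\{\text{negative powers of }t\}$. It equals $\frac{\tau_h}\delta\mathcal Y_0\mathcal Y_+Q^{-1}$, which has only powers $\ge0$. Hence it is $1$, and $\prod_i(1-(\alpha_it)^{-1})=\mathcal Y_-$. Reading the coefficient of $t^{-j}$, the $j$-th elementary symmetric function $e_j(\alpha^{-1})$ of the $\alpha_i^{-1}$, $1\le j\le h$, is an integral combination of terms $\tau_h^{-a}\prod_{i=1}^a\tau_{h+m_i}$ with $m_i\ne0$, $\sum m_i=-j$. Put $W'=\sum m_i^+$. At most $W'$ of the $m_i$ are positive and at most $W'+j$ negative, so $a\le2W'+j$; in particular finitely many terms have $W'$ below a given bound.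

**Step 4: all symmetric $\chi$ and several modules.** A symmetric Laurent polynomial becomes a symmetric polynomial in the $\alpha_i^{-1}$ after multiplication by a negative power of $\delta$, so $\mathbb Z[\alpha^{\pm1}]^{\mathfrak S_h}=\mathbb Z[e_1(\alpha^{-1}),\dots,e_h(\alpha^{-1}),\delta]$. Therefore $\chi$ is an integral series of terms $\delta^{b'}\tau_h^{-a}\prod_{i=1}^a\tau_{h+m_i}$ with $b'$ from a finite set and $a\le2W'+\mathrm{const}$. Insert (19), then (20) with $b=b'-a-\sum i_j$. Exactly as in Lemma 8 we get $\chi(\mathrm{eig}\,C^{(d)}(\hat x))=\sum_sn_s\mathrm{Tr}\,Z_s^{(d)}(\hat x)$ with integers $n_s$ and good matrices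
$$Z_s=\bigotimes_i\wedge^{h+m_i}B\otimes\bigotimes_j\wedge^{i_j}N\otimes\wedge^rN\otimes S_{b-r}$$
independent of $d,x$, with $W(Z_s)\ge\frac38W'-\mathrm{const}+\sum_j\frac{i_j-1}4+\frac{r-1}4$ and finitely many $s$ below each bound. For several modules and $\psi$ take a common smaller $c$ (weights stay valid, as $v_{c'}\ge v_c$ for $c'\le c$), multiply the series, and tensor the $Z$'s with each other and with $\psi$. Weights add and are bounded below in each factor, so finiteness below each bound persists.

**Step 5: reduction to closed $\mathcal X$ and $\sigma_0$.** For $B$ good let $L_{\mathcal X}(B,\sigma,T)$ be defined as in (3) with the sum over $x\in\mathcal X(\mathbb F_{q^d})$. By the argument of Section 11 it suffices to show that $L_{\mathcal X}(B,\sigma,T)$ is a quotient of series of type $W(B)-c_{\mathcal X}$, with $c_{\mathcal X}$ depending only on $\mathcal X$: the numbers $W(Z_s)-c_{\mathcal X}$ still tend to $\infty$. The indicator function of $\mathcal X$ is a finite $\mathbb Z$-combination of indicator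 functions of closed subsets, so let $\mathcal X=\{f_1=\dots=f_r=0\}$. Identity (8) holds point by point and $W(B_r')\ge W(B)$, so we may take $\sigma=\sigma_0$.

**Step 6: cutting out $\mathcal X$ with additive characters.** Let $q=p^{a_0}$, $\gamma^{p-1}=-p$, $\theta(t)=\exp(\gamma(t-t^p))=\sum\lambda_mt^m$, and adjoin $\gamma$ to $\mathbf k$. We recall Dwork's results (B. Dwork, Amer. J. Math. 82 (1960); see also N. Koblitz, *p-adic Numbers, p-adic Analysis, and Zeta-Functions*, Ch. V), where $\mathrm{ord}_p$ is the valuation with $\mathrm{ord}_p\,p=1$: one has $\mathrm{ord}_p\lambda_m\ge\frac{p-1}{p^2}m$, and $\prod_{j<e}\theta(\hat t^{\,p^j})=\zeta^{\mathrm{Tr}_{\mathbb F_{p^e}/\mathbb F_p}(t)}$ for Teichmüller lifts $\hat t$ of $t\in\mathbb F_{p^e}$, with $\zeta=\theta(1)$ a primitive $p$-th root of unity. Write $f_i=\sum_uf_{i,u}x^u$ and let $\hat f_{i,u}\in R$ be the Teichmüller lifts. In the variables $(x,y)\in\mathbb A^{n+r}$ put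
$$\Theta=\prod_{i,u}\prod_{j<a_0}\theta\big((\hat f_{i,u}\,y_ix^u)^{p^j}\big).$$
The $m$-th term of a factor has degree $mp^j(1+|u|)$, so the bound on $\lambda_m$ gives $v_{c'}(\Theta)\ge0$ for some $c'>0$. As $\hat f_{i,u}^q=\hat f_{i,u}$, at $\sigma_0$-Teichmüller points the product over $k<d$ and $j<a_0$ runs over all exponents $p^{a_0k+j}$, i.e. over all $p^{j'}$ with $j'<a_0d$. Hence $\Theta^{(d)}(\hat x,\hat y)=\zeta^{\mathrm{Tr}_{\mathbb F_{q^d}/\mathbb F_p}(\sum_iy_if_i(x))}$. Summing over $y\in\mathbb F_{q^d}^r$ gives $q^{dr}$ if $x\in\mathcal X$ and $0$ otherwise. Therefore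
$$L_{\mathcal X}(B,\sigma_0,T)=L_{\mathbb A^{n+r}}(B\otimes\Theta,\sigma_0,q^{-r}T),$$
where $B\otimes\Theta$ is good over $\mathcal A_{\min(c,c')}$ in $n+r$ variables with $W(B\otimes\Theta)\ge W(B)$. Theorem 3 for $\sigma_0$ on $\mathbb A^{n+r}$ gives the claim of Step 5 with $c_{\mathcal X}=r\,\mathrm{ord}\,q$.

**Step 7: representations.** The character of an algebraic representation $\rho$ of $GL_h$ lies in $\mathbb Z[\alpha^{\pm1}]^{\mathfrak S_h}$, and $\rho(C^{(\deg x)}(\hat x))^l=\rho(C^{(l\deg x)}(\hat x))$, $\psi^{(\deg x)}(\hat x)^l=\psi^{(l\deg x)}(\hat x)$. The geometric points over $x$ give equal traces, by conjugacy for $C_\iota$ and by cyclicity of traces for $\psi$. So, as in the derivation of (1), the Euler product is the exponential of the first part with $\chi_\iota$ the character of $\rho_\iota$. $\square$
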